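# A finite 2-group of class four with non-solvable localizations

## Localizations in classes one and two

A localization functor replaces every group $G$ by a universal group of some prescribed kind. Apply it to a finite nilpotent group. Can the result be less nilpotent than the group we started with? The first guess is no: a localization $H$ of $G$ is so tightly tied to $G$ that commutator identities in $G$ should pass to $H$. We first make this precise and test it.

**Definition (localization).** A *localization functor* on the category $\mathrm{Grp}$ of all groups is a functor $\mathcal L:\mathrm{Grp}\to\mathrm{Grp}$ with a natural transformation $\eta:\mathrm{Id}\to\mathcal L$ such that $\eta_{\mathcal LG}=\mathcal L\eta_G:\mathcal LG\to\mathcal L\mathcal LG$ is an isomorphism for every $G$. A homomorphism $\eta:G\to H$ is a *localization*, and $H$ is a localization of $G$, if composition with $\eta$ induces a bijection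
$$\mathrm{Hom}(H,H)\to\mathrm{Hom}(G,H),\qquad \Psi\mapsto\Psi\eta .$$
This is the same as saying that, up to an isomorphism of $H$ compatible with the maps from $G$, $\eta$ is $\eta_G:G\to\mathcal LG$ for some localization functor.

We only use the criterion: every homomorphism $G\to H$ extends along $\eta$ to an endomorphism of $H$, in exactly one way. For example, $\mathbb Z\to\mathbb Q$ is a localization, since a homomorphism $\mathbb Z\to\mathbb Q$ is multiplication by a rational number and extends uniquely. The surjection $\mathbb Z/4\to\mathbb Z/2$ is one too: both Hom sets have two elements, and composition with a surjection is injective. The inclusion $\mathbb Z/2\to\mathbb Z/4$ is not one, since $|\mathrm{Hom}(\mathbb Z/4,\mathbb Z/4)|=4$ and $|\mathrm{Hom}(\mathbb Z/2,\mathbb Z/4)|=2$.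

Throughout, $a^b=b^{-1}ab$ and $[a,b]=a^{-1}b^{-1}ab$, so $a^b=a[a,b]$. The guess to be tested is the following assertion: *for every integer $c\ge4$, every localization of every finite nilpotent group of class $c$ or less is again nilpotent of class $c$ or less.* It starts at $c=4$, but smaller classes are where we can experiment.

**Proposition 1.** Let $\eta:G\to H$ be a localization. If $G$ is abelian, so is $H$. If $G$ has class at most $2$, so has $H$.

*Proof.* The principle is that two endomorphisms of $H$ which agree on $\eta(G)$ are equal.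

First, $\eta(Z(G))\le Z(H)$: if $z\in Z(G)$, conjugation by $\eta(z)$ agrees with $\mathrm{id}_H$ on $\eta(G)$, so it is $\mathrm{id}_H$. If $G$ is abelian, this says that $\eta(G)$ is central in $H$. Then conjugation by any $h\in H$ is the identity on $\eta(G)$, hence on $H$, and $H$ is abelian.

Second, if $\psi\in\mathrm{End}(H)$ and $\psi(\eta(G))\le Z(H)$, then $\psi(H)\le Z(H)$: for $h\in H$, the endomorphism $y\mapsto\psi(y)^h$ agrees with $\psi$ on $\eta(G)$, so it equals $\psi$.

Now let $G$ have class at most $2$ and let $g\in G$. Since $[xy,g]=[x,g]^y[y,g]$ and $[x,g]$ is central, $x\mapsto[x,g]$ is a homomorphism $G\to Z(G)$. So $x\mapsto\eta([x,g])$ is a homomorphism $G\to Z(H)$; it extends to some $\psi_g\in\mathrm{End}(H)$, and $\psi_g(H)\le Z(H)$. Then $y\mapsto y\,\psi_g(y)$ is an endomorphism of $H$. It sends $\eta(x)$ to $\eta(x[x,g])=\eta(x)^{\eta(g)}$, so it agrees on $\eta(G)$ with conjugation by $\eta(g)$, hence everywhere. Therefore $[y,\eta(g)]=\psi_g(y)\in Z(H)$ for all $y\in H$, $g\in G$.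

Finally fix $h\in H$. Now $[\eta(x),h]=[h,\eta(x)]^{-1}$ is central in $H$, so $x\mapsto[\eta(x),h]$ is a homomorphism $G\to Z(H)$. It extends to $\psi'\in\mathrm{End}(H)$ with central values. The endomorphism $y\mapsto y\,\psi'(y)$ agrees with conjugation by $h$ on $\eta(G)$, hence everywhere, and $[y,h]=\psi'(y)\in Z(H)$ for all $y,h\in H$. $\square$

So the guess survives in classes one and two. The sensible plan is to continue by induction on the class, and the exact point where this argument stops is the claim that $x\mapsto[x,g]$ is a homomorphism. In class $3$ it need not be one. In the dihedral group of order $16$, with rotation $r$ of order $8$ and reflection $s$, we have $[r,s]=r^{-2}$ and $[s,s]=1$, but $[rs,s]=[r,s]^s[s,s]=r^{2}\ne r^{-2}$. In class three the guess is still right, for finite groups, by another route: a localization of a finite nilpotent group of class three or less is again nilpotent of class three or less, by a theorem of Aschbacher. The paper "On Localizations Of Torsion Abelian Groups" is the source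 of the question about higher classes. From class four on, the guess is wrong.

**Theorem A.** Let $n\ge 11$ be odd. There is a $2$-group $G=G_n$ of order $2^{2n+4}$ and class exactly $4$ such that for every prime $p\ge5$ with $p\equiv\pm3\pmod 8$ there is a finite group $H=H_{n,p}\supset G$ of order $|SL_2(p)|^2\,2^{2n}$, containing $SL_2(p)\times SL_2(p)$ as a normal subgroup, for which restriction $\mathrm{Hom}(H,H)\to\mathrm{Hom}(G,H)$ is bijective. In particular the single class-$4$ group $G$ has finite non-solvable localizations of unbounded order.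

**Theorem B.** For every $c\ge4$ there is a finite nilpotent group of class exactly $c$ having infinitely many pairwise non-isomorphic finite non-solvable localizations.

Since a group of class $4$ has class at most $c$ for every $c\ge4$, Theorem A refutes the assertion for each individual $c\ge4$.

## The quaternion group in $SL_2(p)$: three homomorphisms too many

To get a non-nilpotent $H$ from a $2$-group, it is natural to put the $2$-group inside a group close to simple and let rigidity do the work. The smallest candidate is $Q_8\subset SL_2(p)$.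

Let $p\ge5$ be a prime with $p\equiv\pm3\pmod8$ and $L=SL_2(p)$. We use these textbook facts: $L$ is perfect; $L/\{\pm1\}$ is simple, and the normal subgroups of $L$ are $1$, $\{\pm1\}$, $L$; $-1$ is the only involution of $L$ (an involution is diagonalizable with eigenvalues $\pm1$ of product $1$); $\mathrm{Aut}(L)=PGL_2(p)$, acting by conjugation. Choose $a,a'\in\mathbb F_p$ with $a^2+a'^2=-1$ and put
$$\mathbf i=\begin{pmatrix}0&1\\-1&0\end{pmatrix},\qquad \mathbf j=\begin{pmatrix}a&a'\\a'&-a\end{pmatrix},\qquad \mathbf i\mathbf j=\begin{pmatrix}a'&-a\\-a&-a'\end{pmatrix}.$$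
These have determinant $1$, and $\mathbf i^2=\mathbf j^2=-1$, $\mathbf i\mathbf j=-\mathbf j\mathbf i$. They generate $Q\cong Q_8$. As $p=8k\pm3$ gives $p^2\equiv9\pmod{16}$, the order $p(p^2-1)$ of $L$ is divisible by $8$ and not by $16$, so $Q$ is a Sylow $2$-subgroup of $L$.

**Lemma 2.** (L1) Every endomorphism of $L$ is trivial or an automorphism. (L2) An automorphism of $L$ that centralizes $Q$ is trivial. (L3) Every automorphism of $Q$ extends to an automorphism of $L$. Consequently every element of $GL_2(2)$ acting on $Q/\{\pm1\}\cong\mathbb F_2^2$ is induced by some $\gamma\in\mathrm{Aut}(L)$ with $\gamma(Q)=Q$.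

*Proof.* (L1) The kernel is $1$, $\{\pm1\}$ or $L$. If it is $\{\pm1\}$, the image is a subgroup of $L$ isomorphic to the nonabelian simple group $L/\{\pm1\}$, which has even order. So the image contains an involution, which must be $-1$; but $-1$ is central in $L$ and the image has trivial center, a contradiction. If the kernel is $1$, the map is bijective by finiteness.

(L2) The matrices $1,\mathbf i,\mathbf j,\mathbf i\mathbf j$ form a basis of $M_2(\mathbb F_p)$. Indeed $\mathbf i$ spans the antisymmetric matrices, and $\mathbf j,\mathbf i\mathbf j$ are symmetric of trace zero with upper rows $(a,a')$ and $(a',-a)$, of determinant $-a^2-a'^2=1$. So $Q$ spans $M_2(\mathbb F_p)$. An automorphism centralizing $Q$ is conjugation by a matrix commuting with $Q$, hence with $M_2(\mathbb F_p)$, hence scalar.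

(L3) Let $z$ be the central involution of $Q$. The algebra $\mathbb F_p[Q]/(z+1)$ is spanned by the images of $1,\mathbf i,\mathbf j,\mathbf i\mathbf j$, and it maps onto $M_2(\mathbb F_p)$ by (L2); so it is $M_2(\mathbb F_p)$. An automorphism of $Q$ fixes $z$, so it extends to an algebra automorphism of $M_2(\mathbb F_p)$. By the Skolem–Noether theorem this is conjugation by an element of $GL_2(p)$, and this normalizes $L$. Finally $\mathrm{Aut}(Q_8)\to GL_2(2)$ is onto: the automorphisms $\mathbf i\mapsto\mathbf j,\ \mathbf j\mapsto\mathbf i$ and $\mathbf i\mapsto\mathbf j,\ \mathbf j\mapsto\mathbf i\mathbf j$ induce an element of order $2$ and one of order $3$. $\square$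

How far is $Q\to L$ from being a localization? An injective homomorphism $Q\to L$ has as image a Sylow $2$-subgroup; after an inner automorphism it is an automorphism of $Q$, so by (L3) and (L2) it extends, uniquely among automorphisms, and (L1) leaves no other candidates. The trivial homomorphism extends only by the trivial endomorphism. A non-injective homomorphism kills $-1$, so its image is elementary abelian, hence contained in $\{\pm1\}$. So exactly three homomorphisms remain, the nontrivial homomorphisms $Q\to\{\pm1\}$. None of them extends, since by (L1) endomorphisms of $L$ are trivial or injective. Restriction is injective, and its image misses exactly three homomorphisms.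

To remove these three, enlarge $G$ so that $Q$ becomes invisible in the abelianization of $G$, that is, so that $Q$ lies in the Frattini subgroup. Recall that for a finite $2$-group, $\Phi(G)$ is the subgroup generated by all squares; it is the smallest normal subgroup with elementary abelian quotient, and $G'\le\Phi(G)$.

**Definition (central product).** If $-1\in Q$ and $\zeta$ in a group $E$ are central involutions, let $Q\circ E=(Q\times E)/\langle(-1,\zeta)\rangle$. Both $Q$ and $E$ embed, and $-1=\zeta$ in $Q\circ E$. For example, $Q\circ\mathbb Z/4$ has order $16$.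

Enlarging by a $2$-group $E$ commuting with $L$ does not help. In $Q\circ E\subset L\circ E$ we have $(qe)^2=q^2e^2$ with $q^2=\pm1$, and for each of the three $\chi:Q/\{\pm1\}\to\{\pm1\}$ the map $qe\mapsto\chi(\bar q)$ is a homomorphism $Q\circ E\to L\circ E$. If it extended to $\Psi\in\mathrm{End}(L\circ E)$, then $\Psi(L)\le L$, since $L$ is perfect and $(L\circ E)/L$ is a $2$-group. By (L1), $\Psi$ would be trivial or injective on $Q$, and it is neither.

What helps is two copies of $L$ and an element exchanging them. In $(U\oplus U)\rtimes\langle\sigma\rangle$, with $U=\mathbb F_2^2$ and $\sigma$ swapping the summands,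
$$\big((u_1,u_2)\sigma\big)^2=(u_1,u_2)(u_2,u_1)=(u_1+u_2,\,u_1+u_2).$$
So the *diagonal* copy of $U=Q/\{\pm1\}$ can consist of squares, as soon as $G$ contains elements over $\sigma$ with $u_1+u_2$ arbitrary. We shall build $H$ from $L\times L$ and a $2$-group acting through the swap, and let $G$ meet $L\times L$ only in the pairs $(q_1,q_2)\in Q^2$ with $\bar q_1=\bar q_2$. All other homomorphisms $G\to H$ must then be controlled, and the $2$-group on top is chosen so that its squaring map is rigid. That is a matter of quadratic functions over $\mathbb F_2$.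

For later use identify $Q/\{\pm1\}=\mathbb F_2^2$ by $\mathbf i\mapsto(1,0)$, $\mathbf j\mapsto(0,1)$ and write $\bar q$ for the image of $q$. On $\mathbb F_2^2$ let $\nu(s,t)=s^2+st+t^2$ and $b\big((s,t),(s',t')\big)=st'+s't$. The function $\nu$ is $0$ only at $0$, and
$$q^2=(-1)^{\nu(\bar q)},\qquad [q,q']=(-1)^{b(\bar q,\bar q')}\qquad(q,q'\in Q).$$

## Ranks of the trace forms $\mathrm{Tr}(\alpha x^3+\gamma x^5)$

**Definition (quadratic function, rank).** A *quadratic function* on a finite-dimensional $\mathbb F_2$-space $U$ is a function $q:U\to\mathbb F_2$ with $q(0)=0$ whose *polar form* $q(x+y)+q(x)+q(y)$ is bilinear. The polar form is alternating. The *rank* of $q$ is the rank of its polar form.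

Linear functionals have rank $0$. For functionals $m,m'$ the product $mm'$ has polar form $m(x)m'(y)+m(y)m'(x)$, so its rank is $2$ if $m,m'$ are independent and $0$ otherwise. The function $\nu$ has polar form $b$, so its rank is $2$, and for linear $\ell:U\to\mathbb F_2^2$ the function $\nu\circ\ell$ has polar form $b(\ell(x),\ell(y))$, of rank at most $2$. We use three facts: ranks are even (alternating forms); the rank is subadditive; and restriction to a hyperplane lowers it by at most $2$, because in a basis extending one of the hyperplane we delete one row and one column of the matrix.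

Let $F=\mathbb F_{2^n}$ with $n\ge11$ odd, $V=(F,+)$, and $\mathrm{Tr}:F\to\mathbb F_2$ the trace. Recall that $\mathrm{Tr}(y)=\sum_{i}y^{2^i}$, $\mathrm{Tr}(y^2)=\mathrm{Tr}(y)$, and $(x,y)\mapsto\mathrm{Tr}(xy)$ is nondegenerate. Fix $\beta\in F$ with $\mathbb F_2(\beta)=F$ (so $\beta\ne0$) and $a_1,a_2\in F$ with $1,a_1,a_2$ linearly independent over $\mathbb F_2$. Put
$$X_0(x)=\mathrm{Tr}(x),\quad X_k(x)=\mathrm{Tr}(a_kx)\ (k=1,2),\quad X=(X_1,X_2):V\to\mathbb F_2^2,$$
$$q_\alpha(x)=\mathrm{Tr}(\alpha x^3),\qquad \tilde q(x)=\mathrm{Tr}(\beta x^5),\qquad h=\ker X_0 .$$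
The functionals $X_0,X_1,X_2$ are linearly independent. Let $\mathcal Q$ be the vector space of functions $q_\alpha+X_0m$ with $\alpha\in F$ and $m\in\langle X_1,X_2\rangle$.

**Lemma 3.**
(a) If $\alpha\ne0$, then $q_\alpha$ has rank $n-1\ge10$.
(b) If $\gamma\ne0$, then $\mathrm{Tr}(\alpha x^3+\gamma x^5)$ has rank at least $8$ for every $\alpha\in F$.
(c) If $(\alpha,m)\ne(0,0)$, then $q_\alpha+X_0m$ has nonzero polar form.
(d) If $\ell:V\to\mathbb F_2^2$ is linear and $\nu\circ\ell\in\mathcal Q$, then $\ell=0$.

*Proof.* (a) As $(x+y)^3+x^3+y^3=x^2y+xy^2$, the polar form is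
$$\mathrm{Tr}(\alpha x^2y+\alpha xy^2)=\mathrm{Tr}\big(x^2(\alpha y+\alpha^2y^4)\big),$$
using $\mathrm{Tr}(\alpha xy^2)=\mathrm{Tr}(\alpha^2x^2y^4)$. Since $x^2$ runs over all of $F$, the radical is $\{y:\alpha y+\alpha^2y^4=0\}$, that is, $y=0$ or $\alpha y^3=1$. As $n$ is odd, $3\nmid 2^n-1$ and cubing is bijective on $F$. So the radical has order $2$, and the rank is $n-1$.

(b) As $(x+y)^5+x^5+y^5=x^4y+xy^4$, the polar form of $\mathrm{Tr}(\gamma x^5)$ is $\mathrm{Tr}\big(x^4(\gamma y+\gamma^4y^{16})\big)$. That of $q_\alpha$ is, by squaring inside the trace, $\mathrm{Tr}\big(x^4(\alpha^2y^2+\alpha^4y^8)\big)$. So the radical of the sum is the set of roots in $F$ of $\gamma^4y^{16}+\alpha^4y^8+\alpha^2y^2+\gamma y$. This polynomial has degree $16$, so the radical has dimension at most $4$. The rank is at least $n-4\ge7$ and even, hence at least $8$.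

(c) If $\alpha\neq0$, the rank is at least $10-2=8$ by (a). If $\alpha=0$, then $m\ne0$ is independent of $X_0$ and $X_0m$ has rank $2$.

(d) $\nu\circ\ell$ has rank at most $2$, while $q_\alpha+X_0m$ with $\alpha\ne0$ has rank at least $8$. So $\nu\circ\ell=X_0m$, which vanishes on $h$. As $\nu$ is zero only at $0$, $\ell|_h=0$, so $\ell=X_0\cdot d$ with $d\in\mathbb F_2^2$. If $d\ne0$, then $\nu(d)=1$ and $\nu\circ\ell=X_0$, so $m=1$ on the whole set $\{X_0=1\}$. This is impossible, since $m$ is either $0$ or independent of $X_0$. $\square$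

## Linear maps compatible with cubing

A homomorphism $G\to H$ will induce a linear map $\varphi:V\to V$, and comparing squares will give a relation between $\varphi(x)^3$ and $x^3$. The next lemma leaves only $0$ and the maps $cx^{2^k}$.

**Lemma 4.** Let $\varphi:V\to V$ and $\lambda:F\to F$ be $\mathbb F_2$-linear and $d_1,d_2\in F$ with
$$\varphi(x)^3=\lambda(x^3)+X_0(x)X_1(x)d_1+X_0(x)X_2(x)d_2\qquad(x\in F).\tag{1}$$
Then $d_1=d_2=0$, and either $\varphi=0$ or $\varphi(x)=c\,x^{2^k}$ for some $c\ne0$, $k\in\mathbb Z/n$.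

*Proof.* **Step 1: compare coefficients.** This turns (1) into equations. Functions $F\to F$ are uniquely polynomials modulo $x^{2^n}-x$, and the $\mathbb F_2$-linear ones are the $\sum_{i\in\mathbb Z/n}c_ix^{2^i}$: these are $2^{n\cdot n}$ distinct linear maps, and there are no more. Write $\varphi(x)=\sum_ic_ix^{2^i}$ and $e_i=d_1a_1^{2^i}+d_2a_2^{2^i}$. Since $\varphi^3=\varphi\cdot\varphi^2$, $X_0(x)=\sum_ix^{2^i}$ and $X_k(x)=\sum_ja_k^{2^j}x^{2^j}$,
$$\varphi(x)^3=\sum_{i,j}c_ic_j^2\,x^{2^i+2^{j+1}},\qquad X_0X_1d_1+X_0X_2d_2=\sum_{i,j}e_j\,x^{2^i+2^j},$$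
and $\lambda(x^3)$ involves only the monomials $x^{2^i+2^{i+1}}$. The monomials $x^{2^i}$ and $x^{2^i+2^j}$ ($i\ne j$) are distinguished by binary digits. The coefficient of $x^{2^{i+1}}=x^{2^i+2^i}$ and that of $x^{2^i+2^j}$ for $i-j\notin\{0,\pm1\}$ are not affected by $\lambda$, and they give
$$c_ic_{i-1}^2=e_i,\qquad c_ic_{j-1}^2+c_jc_{i-1}^2=e_i+e_j .$$
Insert the first into the second: $c_ic_{j-1}^2+c_jc_{i-1}^2+c_ic_{i-1}^2+c_jc_{j-1}^2=0$, i.e. $(c_i+c_j)(c_{i-1}+c_{j-1})^2=0$. Hence
$$i-j\notin\{0,\pm1\}\ \Rightarrow\ c_i=c_j\ \text{ or }\ c_{i-1}=c_{j-1}.\tag{2}$$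

**Step 2: a propagation rule.** The rule $(*)$ makes (2) usable: if $c_i\ne c_{i+1}$, then in the string $c_{i+2},c_{i+3},\dots,c_{i+n-1}$, once an entry differs from $c_i$, all later entries equal $c_{i+1}$. Indeed (2) for the pair $(i+1,j+1)$ says $c_j=c_i$ or $c_{j+1}=c_{i+1}$, for $j=i+2,\dots,i+n-2$. So $c_j\neq c_i$ forces $c_{j+1}=c_{i+1}$, which again differs from $c_i$, and we continue by induction.

**Step 3: all $c_i$ but at most one are equal.** Suppose the sequence is not constant; rotate so that $c_0=u\ne v=c_1$. Let $r$ be the number of leading $u$'s in $c_2,\dots,c_{n-1}$. If $r=n-2$, only $c_1$ is exceptional. Otherwise $(*)$ at $i=0$ shows that the cycle $(c_0,\dots,c_{n-1})$ is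
$$(u,v,u^r,w,v^s),\qquad w\ne u,\quad r+s=n-3 .$$

Let $r\ge1$. Apply $(*)$ at $c_1=v\ne u=c_2$. The string is $c_3,\dots,c_{n-1},c_0$, i.e. $(u^{r-1},w,v^s,u)$, and once an entry differs from $v$, all later ones are $u$. If $r\ge2$, the first entry $u$ differs from $v$, so the later entry $w$ is $u$, a contradiction. If $r=1$, then $s=n-4\ge1$ and the string is $(w,v^s,u)$. If $w\ne v$, then the following entry $v$ would be $u$, which is false. So $w=v$, and the cycle is $(u,v,u,v,\dots,v)$. Apply $(*)$ at $c_2=u\ne v=c_3$ to the string $c_4,\dots,c_{n-1},c_0,c_1=(v^{n-4},u,v)$: its first entry differs from $u$, so all later entries are $v$, but $u$ is among them, a contradiction.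

Let $r=0$. The cycle is $(u,v,w,v^{n-3})$. If $w=v$, only $c_0$ is exceptional. If $w\ne v$, apply $(*)$ at $c_2=w\ne v=c_3$ to the string $(v^{n-4},u,v)$: the first entry differs from $w$, so all later entries are $v$, but $u$ is among them, a contradiction. This proves the claim.

**Step 4: remove the constant part.** By Step 3, $c_i=c_*+c\,\delta_{ik}$ for some $c_*,c\in F$ (possibly $0$) and some $k$, with $\delta_{ik}$ the Kronecker symbol, i.e. $\varphi(x)=c_*\mathrm{Tr}(x)+c\,x^{2^k}$. Then $c_ic_{i-1}^2=c_*^3+c_*^2c\,\delta_{ik}+c_*c^2\,\delta_{i,k+1}$, and the equations $c_ic_{i-1}^2=e_i$, multiplied by $x^{2^i}$ and summed, read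
$$c_*^3X_0(x)+c_*^2c\,x^{2^k}+c_*c^2x^{2^{k+1}}=d_1X_1(x)+d_2X_2(x).$$
If $c_*c\ne0$, then on the space $\{X_0=X_1=X_2=0\}$ of dimension $n-3$ we get $c_*y+cy^2=0$ with $y=x^{2^k}$. This has at most two solutions, a contradiction. If $c=0$, evaluate at $x$ with $(X_0,X_1,X_2)=(1,0,0)$ to get $c_*^3=0$. So $c_*=0$ in all cases, and $\varphi(x)=cx^{2^k}$, which is $0$ if $c=0$. The displayed identity becomes $d_1X_1+d_2X_2=0$; at points with $(X_1,X_2)=(1,0)$ and $(0,1)$ it gives $d_1=d_2=0$. $\square$

## The groups $P$, $E$, $H$ and $G$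

**The 2-groups $P$ and $E$.** Let $P=F\times F$ with $(x,w)(x',w')=(x+x',\,w+w'+x^2x')$, and $E=F\times F\times\mathbb F_2$ with
$$(x,w,t)(x',w',t')=\big(x+x',\ w+w'+x^2x',\ t+t'+\mathrm{Tr}(\beta x^4x')\big).$$
The added terms are biadditive in $(x,x')$, so these are groups. (For $n=1$ the first recipe would give $P\cong\mathbb Z/4$, since $(1,0)^2=(0,1)$.) Let $\zeta=(0,0,1)$, $W_1=\{(0,w)\}\le P$, $W_E=\{(0,w,t)\}\le E$. Both $W_1$ and $W_E$ are central and elementary abelian, $E/\langle\zeta\rangle=P$ and $P/W_1=E/W_E=V$. The squares are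
$$(x,w)^2=(0,x^3),\qquad (x,w,t)^2=(0,x^3,\tilde q(x)).$$
Let $\tau:W_E\to\mathbb F_2$, $\tau(0,w,t)=t$. Write $\bar e\in V$ for the image of $e\in E$, and $E_1=\{e:X_0(\bar e)=0\}$.

**The group $H$.** Let $e\in E$ act on $L\times L$ by swapping the factors if $X_0(\bar e)=1$ and trivially otherwise. The element $((-1,-1),\zeta)$ is a central involution of $(L\times L)\rtimes E$; put
$$H=\big((L\times L)\rtimes E\big)/\langle((-1,-1),\zeta)\rangle .$$
The groups $O:=L\times L$ and $E$ meet $\langle((-1,-1),\zeta)\rangle$ trivially, so they embed in $H$. Also $O\trianglelefteq H$ and $H/O=E/\langle\zeta\rangle=P$; let $\pi:H\to P$ be the projection. Thus $|H|=|L|^2\,2^{2n}$. In $H$ we have $(-1,-1)=\zeta$. Put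
$$\varepsilon_1=(-1,1),\quad \varepsilon_2=(1,-1),\quad A=\langle\varepsilon_1,\varepsilon_2\rangle=Z(O),\quad \varepsilon_1\varepsilon_2=\zeta .$$
$W_E$ is central in $H$, since it is central in $E$ and acts trivially on $O$. For $y\in H$ let $\bar y\in V=P/W_1$ be its image.

Let $S$ be the image of $Q^2\rtimes E$ in $H$. Its order is $2^{6+2n}$, so it is a Sylow $2$-subgroup of $H$. Moreover $H=OS$, $S\cap O=Q^2$, and
$$S/A=(\mathbb F_2^2\oplus\mathbb F_2^2)\rtimes P,$$
where $P$ acts by swapping through $X_0$. Nearly every calculation below takes place in $S/A$.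

**The group $G$.** The map $(q_1,q_2)e\mapsto\bar q_1+\bar q_2+X(\bar e)$ on $Q^2\rtimes E$ is a homomorphism to $\mathbb F_2^2$, because $\bar q_1+\bar q_2$ is swap-invariant, and it kills $((-1,-1),\zeta)$. It therefore defines a homomorphism $S\to\mathbb F_2^2$, which is onto. Let $G$ be its kernel:
$$G=\{(q_1,q_2)e\in S:\ \bar q_1+\bar q_2=X(\bar e)\},\qquad |G|=2^{2n+4}.$$
Only $Q_8$ and $E$ enter, so the isomorphism type of $G$ does not depend on $p$. Given $e$, choose $q_1$ with $\bar q_1=X(\bar e)$ and $q_2=1$; this shows $\pi(G)=P$, hence $H=OG$. Put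
$$N:=G\cap O=\{(q_1,q_2)\in Q^2:\bar q_1=\bar q_2\}=\{(q,\pm q)\}\cong Q_8\times\mathbb Z/2,\qquad G/N\cong P\cong H/O .$$
Here $Z(N)=A$, $[N,N]=\langle\zeta\rangle$, and $N/[N,N]$ is elementary abelian, since squares in $N$ are of the form $(q^2,q^2)\in\langle\zeta\rangle$.

Let $G_1=\{g\in G:\bar g\in h\}$. For $g=(q_1,q_2)e\in G_1$ put $\iota_j(g)=\bar q_j$. As $E_1$ acts trivially on $O$, these are well-defined homomorphisms $\iota_1,\iota_2:G_1\to\mathbb F_2^2$, and $\iota_2(g)=\iota_1(g)+X(\bar g)$. Let $M=\ker(G\to V)=NW_E\le G_1$. On $M$ we have $\iota_1=\iota_2$, and $\iota_1(N)=\mathbb F_2^2$. For $n\in M$ and $g\in G_1$ we calculate in $Q^2\times E_1$ with $W_E$ central, and obtain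
$$[n,g]=\varepsilon_1^{\,b(\iota_1(n),\iota_1(g))}\;\varepsilon_2^{\,b(\iota_1(n),\,\iota_1(g)+X(\bar g))}.\tag{3}$$

## The lower central series of $G$

**Lemma 5.** For a hyperplane $h'\subset V$ let $G_{h'}=\{g\in G:\bar g\in h'\}$ and $P_{h'}=\{(x,w)\in P:x\in h'\}$.
(a) $A\le[M,G_{h'}\cap G_1]\le[M,G_{h'}]$.
(b) $M/A$ is central in $G/A$ and isomorphic to $W:=\mathbb F_2^2\oplus F$ via $(q_1,q_2)(0,w,t)\mapsto(\bar q_1,w)$. For $g\in G$ and $x=\bar g$ we have $g^2A=\theta(x):=(X_0(x)X(x),\,x^3)$. The map $\mu\mapsto\mu\circ\theta$ is an isomorphism $W^*\to\mathcal Q$.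
(c) $\Phi(G)=G'=M$, $[M,G]=A$, $[A,G]=\langle\zeta\rangle$. So $G$ has class exactly $4$.
(d) Every homomorphism $P_{h'}\to\mathbb F_2$ factors through $h'$. Hence every homomorphism $G_{h'}\to\mathbb F_2$ killing $N$ has the form $g\mapsto k(\bar g)$ with $k\in(h')^*$.

*Proof.* (a) Since $M\le G_{h'}\cap G_1$, the element $\zeta=[(\mathbf i,\mathbf i),(\mathbf j,\mathbf j)]$ lies in $[M,G_{h'}\cap G_1]$. The functionals $X_1,X_2$ do not both vanish on $h\cap h'$: otherwise the independent $X_0,X_1,X_2$ would all lie in the annihilator of $h\cap h'$, of dimension at most $2$. Choose $g\in G$ with $\bar g\in h\cap h'$ and $X(\bar g)\ne0$, and $n\in N$ with $b(\iota_1(n),X(\bar g))=1$. The two exponents in (3) differ by $1$, so $[n,g]\in\{\varepsilon_1,\varepsilon_2\}$. Together with $\zeta=\varepsilon_1\varepsilon_2$ this generates $A$.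

(b) In $S/A$ the elements $(m,m)$ are central, and so is the image $W_1$ of $W_E$. So $M/A$ is central in $G/A$. The map $M\to W$ is a well-defined surjective homomorphism; its kernel consists of the elements $(\pm1,\pm1)\zeta^t$, i.e. it is $A$. Now let $g=(u_1,u_2)\rho$ in $S/A$ with $\rho=(x,w)\in P$. If $X_0(x)=0$, then $g^2=\rho^2=(0,x^3)$. If $X_0(x)=1$, then $g^2=(u_1+u_2,u_1+u_2)\rho^2$ with $u_1+u_2=X(x)$, because $g\in G$. In both cases $g^2A=\theta(x)$. A functional on $W$ is $\mu(s,t;w)=m_1s+m_2t+\mathrm{Tr}(\alpha w)$, and $\mu\circ\theta=X_0\cdot(m_1X_1+m_2X_2)+q_\alpha$; these are exactly the elements of $\mathcal Q$. If $\mu\circ\theta=0$, then $\alpha=0$ and $m_1X_1+m_2X_2=0$ by Lemma 3(c), so $\mu=0$.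

(c) By (a), $A\le G'\le\Phi(G)$. So $\Phi(G)/A=\Phi(G/A)$, generated by the squares $\theta(x)$. These span $W$, as no nonzero $\mu\in W^*$ kills them all, by (b). Hence $\Phi(G)=M$. In $G/A$, which has class at most $2$, $(gg')^2=g^2g'^2[g',g]$. So the commutators in $G/A$ are the elements $\theta(x+x')+\theta(x)+\theta(x')$. If they did not span $W$, some nonzero $\mu$ would kill them all, and $\mu\circ\theta$ would have zero polar form, contrary to Lemma 3(c). Hence $G'=M$. Next, $[M,G]\le A$ by (b), with equality by (a). Finally $G_1$ centralizes $A$, and an element $g\in G\setminus G_1$ interchanges $\varepsilon_1$ and $\varepsilon_2$, so $[\varepsilon_1,g]=[\varepsilon_2,g]=\varepsilon_1\varepsilon_2=\zeta$. Thus $[A,G]=\langle\zeta\rangle$, and $\zeta$ is central. The lower central series is $G>M>A>\langle\zeta\rangle>1$.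

(d) A homomorphism to $\mathbb F_2$ kills the squares $(0,x^3)$, $x\in h'$. They span $W_1$: otherwise $q_\alpha|_{h'}=0$ for some $\alpha\ne0$, so $q_\alpha$ has rank at most $2$ on $V$, against Lemma 3(a). So the homomorphism factors through $P_{h'}/W_1=h'$. For the second part, $\pi$ induces $G_{h'}/N\cong P_{h'}$. $\square$

In particular $N\le M=\Phi(G)$: the swap has put the diagonal quaternion group into the Frattini subgroup, as planned.

## Automorphisms of $H$ and uniqueness of extensions

The homomorphisms $G\to H$ that do not kill $N$ will turn out to be restrictions of automorphisms of $H$. We need the following ones.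

(A1) Inner automorphisms.

(A2) For $\gamma\in\mathrm{Aut}(L)$, the map $(l_1,l_2)e\mapsto(\gamma l_1,\gamma l_2)e$.

(A3) The map $\omega:(l_1,l_2)e\mapsto(l_2,l_1)e$.

(A4) For linear $\hat c:V\to W_E$, the map $\kappa_{\hat c}(y)=y\,\hat c(\bar y)$.

The maps (A2) and (A3) are well defined, since they commute with the swap and fix $((-1,-1),\zeta)$. The map (A4) is an endomorphism, because $W_E$ is central. It is injective: if $y\hat c(\bar y)=1$, then $y\in W_E$, so $\bar y=0$ and $y=1$. The maps (A2), (A3) and conjugations by elements of $O$ induce the identity on $H/O=P$; the maps (A4) induce the identity on $V$.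

**Lemma 6.** Let $\Psi\in\mathrm{End}(H)$. (a) If $\Psi(N)=1$, then $\Psi(O)=1$. (b) If $\Psi|_G=\mathrm{id}_G$, then $\Psi=\mathrm{id}_H$.

*Proof.* (a) $K=\ker\Psi\cap O$ is normal in $O$ and contains $(\mathbf i,\mathbf i)$, so it contains $[(\mathbf i,\mathbf i),(l,1)]=([\mathbf i,l],1)$ for all $l\in L$. If all $[\mathbf i,l]$ were in $\{\pm1\}$, then $\mathbf i^l=\pm\mathbf i$ for all $l$, and $\langle\mathbf i\rangle$, of order $4$, would be normal in $L$, which is false. So $K\cap(L\times1)$ is a normal subgroup of $L\times1$ not contained in the center, hence equals $L\times 1$. Likewise $1\times L\le K$.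

(b) $O$ is perfect and $H/O$ is solvable, so $\Psi(O)\le O$. Let $\Psi_j$ be the $j$-th coordinate of $\Psi|_O$. By (L1), on each of the two factors of $O$ the map $\Psi_j$ is trivial or an isomorphism onto $L$. The images of the two factors commute and $L$ is nonabelian, so $\Psi_j$ is nontrivial on at most one factor. As $\Psi$ fixes $\varepsilon_1,\varepsilon_2\in G$, we have $\Psi_1(\varepsilon_1)=-1$ and $\Psi_2(\varepsilon_2)=-1$: $\Psi_1$ lives on the first factor and $\Psi_2$ on the second. So $\Psi|_O=\gamma_1\times\gamma_2$ with $\gamma_j\in\mathrm{Aut}(L)$. Since $\Psi$ fixes $(\mathbf i,\mathbf i),(\mathbf j,\mathbf j)\in N$, each $\gamma_j$ centralizes $Q$, and $\gamma_j=1$ by (L2). So $\Psi$ is the identity on $OG=H$. $\square$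

## The linear map attached to a homomorphism $G\to H$

Let $f:G\to H$ be any homomorphism and $\alpha=\pi f:G\to P$. Since $\Phi(G)=M$ and $P/W_1=V$ is elementary abelian, $\alpha(M)\le W_1$, and $\alpha$ induces a linear map $\varphi:V\to V$. Also $\alpha(A)=\alpha([M,G])\le[W_1,P]=1$, so $\alpha$ induces a linear map $\chi:W=M/A\to W_1=F$; write $\chi(s,t;w)=\lambda(w)+sd_1+td_2$. For $g\in G$ and $x=\bar g$, the element $\alpha(g)\in P$ lies over $\varphi(x)$, so its square is $(0,\varphi(x)^3)$. On the other hand $\alpha(g^2)=\chi(\theta(x))$. Hence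
$$\varphi(x)^3=\chi(\theta(x))=\lambda(x^3)+X_0(x)X_1(x)d_1+X_0(x)X_2(x)d_2,$$
which is (1). By Lemma 4, $\varphi=0$ or $\varphi(x)=cx^{2^k}$ with $c\ne0$; moreover $d_1=d_2=0$. As $N$ has image $\mathbb F_2^2\oplus0$ in $W$, the latter says $\alpha(N)=1$.

**Proposition 7.** If $\varphi=0$, then $f(N)=1$. If $\varphi\ne0$, then $f$ is the restriction to $G$ of an automorphism of $H$.

**Reduction: $f(G)\le S$.** Each assertion holds for $f$ as soon as it holds for $f$ followed by an automorphism of type (A2)–(A4) or by conjugation by an element of $O$; none of these changes $\varphi$. Since $f(G)$ is a $2$-group, $f(G)^{y}\le S$ for some $y\in H=OS$. Write $y=os$ with $o\in O$, $s\in S$; then $f(G)^o\le S$. So we assume $f(G)\le S$.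

## Homomorphisms with $\varphi=0$

Now $\overline{f(g)}=0$ for all $g$, so
$$f(G)\le S\cap OW_E=(Q^2\times W_E)/\langle((-1,-1),\zeta)\rangle .$$

**Step 1: read off coordinates.** On this group the maps $r_j:(q_1,q_2)w\mapsto q_j(-1)^{\tau(w)}\in Q$ $(j=1,2)$ and the projection to $W_1=W_E/\langle\zeta\rangle$ are well-defined homomorphisms; for $r_j$, note that $((-1,-1),\zeta)\mapsto(-1)(-1)=1$. They are jointly injective: if the projection is trivial, the element can be written as $(q_1,q_2)$, and then $r_j$ gives $q_j$.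

**Step 2: each $r_jf$ has values in $\{\pm1\}$.** This excludes quaternion-valued homomorphisms. Let $r=r_jf:G\to Q$. As $M=\Phi(G)$, $r(M)\le\Phi(Q)=\{\pm1\}$, so $r$ induces a linear map $\ell:V\to Q/\{\pm1\}=\mathbb F_2^2$. Also $r(A)=r([M,G])=1$. So $r|_M=(-1)^\mu$ for a functional $\mu$ on $W$. For $g\in G$ and $x=\bar g$,
$$(-1)^{\mu(\theta(x))}=r(g^2)=r(g)^2=(-1)^{\nu(\ell(x))},$$
so $\nu\circ\ell=\mu\circ\theta\in\mathcal Q$. By Lemma 3(d), $\ell=0$, i.e. $r(G)\le\{\pm1\}$.

**Step 3: conclude.** By Steps 1 and 2, $f(G)$ embeds in a product of abelian groups. Hence $f(N)\le f(M)=f(G')=1$.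

## Homomorphisms with $\varphi(x)=cx^{2^k}$

Here $\varphi$ is bijective. We use $\tilde q$ and the kernel of $f$ on $N$ to show $\varphi=\mathrm{id}$, and then correct $f$ by automorphisms until it is visibly of the form $\kappa_{\hat c}|_G$.

**Setup.** Let $h'=\ker(X_0\circ\varphi)$, a hyperplane. For $g\in G_{h'}$ write $f(g)=(q_1,q_2)e$; then $\bar e=\varphi(\bar g)\in h$, so $e\in E_1$. The maps $(q_1,q_2)e\mapsto q_1e\in Q\circ E_1$ and $(q_1,q_2)e\mapsto\bar q_j$ are homomorphisms on $Q^2\times E_1$ that kill $((-1,-1),\zeta)$. So they define homomorphisms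
$$f_1:G_{h'}\to Q\circ E_1,\quad f_1(g)=q_1e,\qquad u_j:G_{h'}\to\mathbb F_2^2,\quad u_j(g)=\bar q_j .$$
Since $\alpha(N)=1$, $f(N)\le O\cap S=Q^2$ and $f_1(N)\le Q$. If $f_1(N)\ne Q$, then $f_1(N)$ is cyclic, hence a quotient of the elementary abelian group $N/[N,N]$, so $f_1(N)\le\{\pm1\}$.

**Claim I: $f_1(N)=Q$.** This says that $f$ keeps a full quaternion group. Suppose $f_1(N)\le\{\pm1\}$. Then $u_1$ kills $N$, so by Lemma 5(d), applied to its two coordinates, $u_1(g)=\ell(\bar g)$ with $\ell:h'\to\mathbb F_2^2$ linear. On $M$ we have $u_1=0$ and $\alpha(M)\le W_1$, so $f_1(M)\le\{\pm1\}W_E=W_E$ (recall $-1=\zeta$ here), which is central in $Q\circ E_1$. Hence $f_1$ kills $[M,G_{h'}]\ge A$ (Lemma 5(a)), and $\tau f_1|_M$ induces a functional on $W$, which by Lemma 5(b) corresponds to some $q_{\alpha'}+X_0m\in\mathcal Q$. That is, $\tau f_1(g^2)=q_{\alpha'}(x)+X_0(x)m(x)$ for $g\in G_{h'}$, $x=\bar g$. On the other hand $f_1(g^2)=q_1^2e^2$ with $q_1^2=\zeta^{\nu(\ell(x))}$ and $e^2=(0,\varphi(x)^3,\tilde q(\varphi(x)))$. So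
$$\tilde q(\varphi(x))+q_{\alpha'}(x)+X_0(x)m(x)+\nu(\ell(x))=0\qquad\text{on }h'.$$
The last two terms have rank at most $2$ each. Thus $\tilde q\circ\varphi+q_{\alpha'}$ has rank at most $4$ on $h'$ and at most $6$ on $V$. But $\tilde q(\varphi(x))=\mathrm{Tr}(\beta c^5x^{5\cdot2^k})=\mathrm{Tr}(\gamma x^5)$ with $\gamma=(\beta c^5)^{2^{-k}}\ne0$, so by Lemma 3(b) the rank is at least $8$. Contradiction.

**Claim II: $X_0\circ\varphi=X_0$ and $c=1$.** The swap structure does this. The kernel of $f_1|_N:N\to Q$ has order $2$ and is normal in $N$, so it lies in $Z(N)=A$. It is not $\langle\zeta\rangle=[N,N]$, because $Q$ is nonabelian. So it is $\langle\varepsilon_1\rangle$ or $\langle\varepsilon_2\rangle$. As $N\trianglelefteq G$, it is also normalized by $G_{h'}$. Elements of $G\setminus G_1$ swap $\varepsilon_1$ and $\varepsilon_2$, so $G_{h'}\le G_1$, i.e. $h'\subseteq h$, and both are hyperplanes: $h'=h$ and $X_0\circ\varphi=X_0$. Now $\mathrm{Tr}(x)=\mathrm{Tr}(cx^{2^k})=\mathrm{Tr}(c^{2^{-k}}x)$ for all $x$ gives $c=1$.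

So $G_{h'}=G_1$ from now on.

**Matching $u_1$ with $\iota_1$ on $N$.** As $f_1(N)=Q$, $f_1$ maps $A=Z(N)$ into $Z(Q)=\{\pm1\}$. So $u_1$ induces a surjective map $N/A\to\mathbb F_2^2$, hence an isomorphism, as does $\iota_1$. Compose $f$ with (A2) for a suitable $\gamma$ from (L3), with $\gamma(Q)=Q$; this preserves $f(G)\le S$ and $\alpha$. We may thus assume $u_1=\iota_1$ on $N$. By Lemma 5(d),
$$u_1(g)=\iota_1(g)+\ell(\bar g)\quad(g\in G_1),\qquad \ell:h\to\mathbb F_2^2\text{ linear}.$$

**The sign homomorphism $\delta$.** We compare signs of $f$ and of the inclusion. Let $p_1:G_1\to Q\circ E_1$, $(q_1,q_2)e\mapsto q_1e$ (this is $f_1$ for the inclusion), and let $r:Q\circ W_E\to Q$, $r(qw)=q(-1)^{\tau(w)}$, a well-defined homomorphism. For $n\in M$ both $rf_1(n)$ and $rp_1(n)$ are defined, and modulo $\pm1$ they are $u_1(n)$ and $\iota_1(n)$, which agree as $\bar n=0$. So $rf_1(n)=rp_1(n)(-1)^{\delta(n)}$ with $\delta:M\to\mathbb F_2$, and $\delta$ is a homomorphism because $\pm1$ is central in $Q$. For $g\in G_1$ and $x=\bar g$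 we have $g^2\in M$. With $f_1(g)=q_1e$ we get $rf_1(g^2)=q_1^2(-1)^{\tau(e^2)}=(-1)^{\nu(u_1(g))+\tilde q(\varphi x)}$, and likewise $rp_1(g^2)=(-1)^{\nu(\iota_1(g))+\tilde q(x)}$. So
$$\delta(g^2)=\nu(u_1(g))+\nu(\iota_1(g))+\tilde q(\varphi x)+\tilde q(x)=\nu(\ell(x))+b(\ell(x),\iota_1(g))+\tilde q(\varphi x)+\tilde q(x).\tag{4}$$

**Claim III.** *After possibly replacing $f$ by $\omega f$, we have $u_1=\iota_1$ and $u_2=\iota_2$ on $G_1$, and $\delta(A)=0$.*

First we find $\ell$. Replace $g$ by $gn$ with $n\in M$ in (4). Since $(gn)^2=g^2\,n[n,g]\,n$, the left side changes by $\delta([n,g])$. On the right, $x$ does not change and $\iota_1(g)$ changes by $\iota_1(n)$, so the change is $b(\ell(x),\iota_1(n))$. With $s_j=\delta(\varepsilon_j)$ and (3), we get for all $m=\iota_1(n)\in\mathbb F_2^2$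
$$s_1b(m,\iota_1(g))+s_2b(m,\iota_1(g)+X(x))=b(m,\ell(x)),$$
and since $b$ is nondegenerate, $(s_1+s_2)\iota_1(g)+s_2X(x)=\ell(x)$. Taking $g\in N$ with $\iota_1(g)\ne0$, where $x=0$, gives $s_1=s_2=:s$. Then $\ell=sX|_h$.

Next we find $u_2$. Fix $x_0\in G\setminus G_1$. By Claim II, $X_0(\overline{f(x_0)})=X_0(\varphi(\bar x_0))=1$. In $S/A$ write $f(x_0)=(c_1,c_2)\rho_0$ with $\rho_0\in P$, and for $g\in G_1$ write $f(g)=(u_1(g),u_2(g))\rho$ with $X_0(\bar\rho)=0$. Then $(c_1,c_2)$ commutes with $f(g)$ in $S/A$, and conjugation by $\rho_0$ swaps coordinates. So $f(g^{x_0})=(u_2(g),u_1(g))\rho^{\rho_0}$ in $S/A$, that is, $u_2(g)=u_1(g^{x_0})$. For the inclusion in place of $f$ this reads $\iota_2(g)=\iota_1(g^{x_0})$. As $\overline{g^{x_0}}=\bar g$,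
$$u_2(g)=\iota_1(g^{x_0})+sX(\bar g)=\iota_2(g)+sX(\bar g)=\iota_1(g)+(1+s)X(\bar g).$$

If $s=1$, then $u_2=\iota_1$. Replace $f$ by $\omega f$: this preserves $f(G)\le S$ and $\alpha$, and it interchanges $u_1$ and $u_2$. For the new $f$ we have $u_1=\iota_1$ on $G_1$. Claims I and II hold for it, no adjustment by (A2) is needed, $\delta$ is defined anew, and the calculations of this claim apply with $\ell=0$. So in either case we may assume $\ell=0$. As $\ell=sX|_h$ and $X|_h\ne0$, it follows that $s=0$. Thus $u_1=\iota_1$, $u_2=\iota_2+sX=\iota_2$, and $\delta(\varepsilon_1)=\delta(\varepsilon_2)=0$.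

**Claim IV: $\varphi=\mathrm{id}$.** Here the choice of $\beta$ enters. As $\delta(A)=0$, $\delta$ induces a functional on $W$, so there is $q_{\alpha'}+X_0m\in\mathcal Q$ with $\delta(g^2)=q_{\alpha'}(\bar g)+X_0(\bar g)m(\bar g)$. For $g\in G_1$ the last term is $0$, and (4) with $\ell=0$ gives $q_{\alpha'}(x)=\tilde q(\varphi x)+\tilde q(x)$ for $x\in h$. As $\varphi(x)=x^{2^k}$, $\tilde q(\varphi x)=\mathrm{Tr}(\beta^{2^{-k}}x^5)$. Hence $\mathrm{Tr}\big(\alpha'x^3+(\beta^{2^{-k}}+\beta)x^5\big)$ vanishes on $h$, so it has rank at most $2$ on $V$. By Lemma 3(b), $\beta^{2^{-k}}=\beta$. The $k$-th power of the Frobenius map then fixes $\mathbb F_2(\beta)=F$ pointwise, so $k=0$.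

**Normalizing $\alpha$.** We make $f$ agree with the inclusion modulo $O$. By Claim IV, $\alpha(g)=\pi(g)c(g)$ with $c(g)\in W_1$. As $W_1$ is central in $P$, $c:G\to W_1$ is a homomorphism; it kills $\Phi(G)=M$, so it comes from a linear map $V\to W_1$, again denoted $c$. Compose $f$ with $\kappa_{\hat c}$, where $\hat c(x)=(0,c(x),0)$. Since $\overline{f(g)}=\bar g$, the new map is $g\mapsto f(g)\hat c(\bar g)$. So we may assume $\pi f=\pi|_G$. This changes neither $u_1$ nor $u_2$, and keeps $f(G)\le S$. An element of $S/A$ over $P_h$ is determined by its two coordinates in $\mathbb F_2^2$ and its image in $P$. Thus $f(g)\equiv g\pmod A$ for $g\in G_1$.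

**Normalizing $f(x_0)$.** We extend this congruence to all of $G$. Since $\pi f(x_0)=\pi(x_0)$, in $S/A$ we have $f(x_0)=(c_1,c_2)x_0$ with $c_i\in\mathbb F_2^2$. As $x_0$ swaps the coordinates, its square is $(c_1+c_2,c_1+c_2)x_0^2$. But $x_0^2\in M\le G_1$, so $f(x_0^2)\equiv x_0^2$, and $c_1=c_2=:c'$. Let $l\in Q$ with $\bar l=c'$. Conjugation by $(l,1)$ turns $(c',c')x_0$ into
$$(c',0)(c',c')x_0(c',0)=(c',0)(c',c')(0,c')x_0=x_0\quad\text{modulo }A .$$
It does not change $f$ modulo $A$ on $G_1$, because $(l,1)$ commutes in $S/A$ with all elements over $P_h$. After this conjugation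
$$f(g)=g\,a(g),\quad a(g)\in A,\qquad a(gg')=a(g)^{g'}a(g')\qquad(g,g'\in G),$$
the second formula because $gg'a(gg')=g\,a(g)\,g'a(g')$.

**Determining $a$ on $G_1$.** $G_1$ centralizes $A$, so on $G_1$ we have $a(g)=\varepsilon_1^{a_1(g)}\varepsilon_2^{a_2(g)}$ with homomorphisms $a_j:G_1\to\mathbb F_2$. For $g\in G_1$,
$$g^{x_0}a(g^{x_0})=f(g^{x_0})=(g\,a(g))^{x_0a(x_0)}=\big(g^{x_0}a(g)^{x_0}\big)^{a(x_0)}=g^{x_0}a(g)^{x_0},$$
the last step since $a(x_0)\in A$ commutes with $G_1$ and $A$. So $a(g^{x_0})=a(g)^{x_0}$, and as $x_0$ swaps $\varepsilon_1,\varepsilon_2$ this gives $a_2(g)=a_1(g^{x_0})$.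

By Lemma 5(a) with $h'=h$, $A\le[M,G_1]$, so $a_1(A)=0$. Hence $a_1|_N$ factors through $N/A$, and $a_1|_N=b(m,\iota_1(\cdot))$ for some $m\in\mathbb F_2^2$. Let $\tilde r=(l,l)$ with $l\in Q$, $\bar l=m$, and replace $f$ by $g\mapsto\tilde r^{-1}f(g)\tilde r$. As $\tilde r$ centralizes $A$, this is $g[g,\tilde r]a(g)$. Since $(m,m)$ is central in $S/A$, $[g,\tilde r]\in A$ for all $g\in G$, so the new $f$ still satisfies $f(g)\in gA$. For $g\in G_1$ the first coordinate of $[g,\tilde r]$ is $(-1)^{b(\iota_1(g),m)}$, so $a_1$ is replaced by $a_1+b(m,\iota_1(\cdot))$. So we may assume $a_1(N)=0$. The relation $a_2(g)=a_1(g^{x_0})$ still holds, since it was derived for every $f$ with $f(g)\in gA$. By Lemma 5(d), $a_1(g)=k(\bar g)$ with $k\in h^*$, hence $a_2(g)=k(\overline{g^{x_0}})=k(\bar g)$, and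
$$a(g)=\zeta^{k(\bar g)}\qquad(g\in G_1).$$

**Determining $a$ on $G$.** It remains to treat $x_0$. As $\overline{x_0^2}=0$, $1=a(x_0^2)=a(x_0)^{x_0}a(x_0)$. If $a(x_0)=\varepsilon_1^i\varepsilon_2^j$, this says $\zeta^{i+j}=1$, so $i=j$ and $a(x_0)\in\langle\zeta\rangle$. As $G=G_1\cup x_0G_1$, the formula for $a(gg')$ shows that $a$ takes values in the central subgroup $\langle\zeta\rangle$. So $a$ is a homomorphism and kills $\Phi(G)=M$. Hence $a(g)=\hat c(\bar g)$ for a linear $\hat c:V\to\langle\zeta\rangle\le W_E$, and $f=\kappa_{\hat c}|_G$. This is the restriction of an automorphism of $H$, and so was the original $f$. This proves Proposition 7. $\square$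

## The inclusion $G\to H$ is a localization

*Proof of Theorem A.* **Surjectivity of restriction.** Let $f:G\to H$. If $\varphi\ne0$, then $f$ extends to $H$ by Proposition 7. If $\varphi=0$, then $f(N)=1$, so $f$ factors through $G/N\cong H/O$, an isomorphism induced by the inclusion, and the composite $H\to H/O\cong G/N\to H$ extends $f$.

**Injectivity of restriction.** Let $\Psi,\Psi'\in\mathrm{End}(H)$ with $\Psi|_G=\Psi'|_G=f$. If $\varphi=0$, then $f(N)=1$, so $\Psi(O)=\Psi'(O)=1$ by Lemma 6(a), and $\Psi=\Psi'$ since $H=OG$. If $\varphi\ne0$, then $f=\Theta|_G$ with $\Theta\in\mathrm{Aut}(H)$. The endomorphisms $\Theta^{-1}\Psi$ and $\Theta^{-1}\Psi'$ are the identity on $G$, so both equal $\mathrm{id}_H$ by Lemma 6(b), and $\Psi=\Psi'=\Theta$.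

**Orders and classes.** So $G\hookrightarrow H$ is a localization. $G$ has class exactly $4$ by Lemma 5(c), $|G|=|N||P|=2^{2n+4}$ and $|H|=|O||P|=|SL_2(p)|^2\,2^{2n}$. The normal subgroup $O=SL_2(p)\times SL_2(p)$ of $H$ is perfect and nontrivial, so $H$ is neither nilpotent nor solvable. By Dirichlet's theorem there are infinitely many primes $p\equiv\pm3\pmod8$, and $G$ does not depend on $p$. So the orders $|H_{n,p}|$ are unbounded for the one group $G$. $\blacksquare$

For every $c\ge4$, the group $G$ is thus a finite nilpotent group of class at most $c$ with a non-nilpotent localization $H$; one may take $n=11$ and $p=5$. The assertion is false for each $c\ge4$. By Aschbacher's theorem no such example exists in class at most $3$.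

## Every class $c\ge4$ exactly: multiplying by a 7-group

*Proof of Theorem B.* The group of Theorem A has class exactly $4$; to get class exactly $c$ we multiply by a group that does not interact with $G$ or $H$. Fix an odd $n\ge11$. Let $c\ge4$ and let $D=UT_{c+1}(\mathbb F_7)$ be the group of upper unitriangular matrices, a $7$-group of class $c$. Let $p\ge5$ be a prime with $p\equiv\pm3\pmod8$ and $p\not\equiv0,\pm1\pmod7$. There are infinitely many such $p$ by Dirichlet's theorem modulo $56$ (for instance the primes $p\equiv5\pmod{56}$, among them $p=5$). As $|SL_2(p)|=p(p-1)(p+1)$, we have $7\nmid|H_{n,p}|$.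

Write $G=G_n$ and $H=H_{n,p}$. Since $|G|$ and $|H|$ are prime to $|D|$, all homomorphisms from $G$ or $H$ to $D$, and from $D$ to $H$, are trivial. A homomorphism to $H\times D$ is a pair of homomorphisms to $H$ and to $D$. A homomorphism $G\times D\to H$ is trivial on $D$, and a homomorphism $G\times D\to D$ is trivial on $G$; the same holds with $H$ in place of $G$ on the left. Hence
$$\mathrm{Hom}(G\times D,H\times D)=\mathrm{Hom}(G,H)\times\mathrm{End}(D),\qquad \mathrm{End}(H\times D)=\mathrm{End}(H)\times\mathrm{End}(D),$$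
and restriction is the restriction map of Theorem A times the identity of $\mathrm{End}(D)$. It is bijective. So $H_{n,p}\times D$ is a localization of $G\times D$, which is nilpotent of class $\max(4,c)=c$. These localizations are finite and non-solvable, and they have different orders for different $p$, so they are pairwise non-isomorphic. $\blacksquare$
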